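# Mortality of continuous piecewise-affine maps of the rational plane

## Two theorems: $\Pi^0_2$-completeness in the plane, decidability on the line

**Theorem 1.** The mortality problem for continuous piecewise-affine functions $f:\mathbb Q^2\to\mathbb Q^2$ with rational coefficients is $\Pi^0_2$-complete under many-one reductions.

**Theorem 2.**

* (a) Theorem 1 holds in $\mathbb Q^n$ for every $n\ge 2$. Hardness already holds for bounded $f$ with $f(0)=0$ and coefficients in $\mathbb Z[\frac12]$. It holds equally for continuous self-maps of a rational square $[-L,L]^2\cap\mathbb Q^2$, and over $S^2$ instead of $\mathbb Q^2$ for every ring $\mathbb Z[\frac12]\subseteq S\subseteq\mathbb Q$.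
* (b) In dimension $n=1$ the problem is decidable, by an explicit criterion. So for continuous maps the class is $\Delta^0_1$ for $n=1$ and $\Pi^0_2$-complete for $n\ge2$.
* (c) Mortality over $\mathbb Q^2$ does not imply mortality over $\mathbb R^2$: some continuous piecewise-affine $f$ is mortal on $\mathbb Q^2$, while its extension to $\mathbb R^2$ has uncountably many points whose trajectory avoids $0$. (Nothing is claimed about the class over $\mathbb R^2$.)

Let us unpack the words.

**Definition (piecewise affine).** A function $f:\mathbb Q^2\to\mathbb Q^2$ is *piecewise affine* (with rational coefficients) if $\mathbb Q^2$ is partitioned into finitely many convex polyhedral regions, each defined by finitely many linear inequalities with rational coefficients, and on each region $f(x)=A_ix+b_i$ with $A_i$ a rational $2\times2$ matrix and $b_i$ a rational vector. As an input to an algorithm, $f$ is the list of its regions and pieces. The same definition is used in $\mathbb Q^n$.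

**Definition (mortal).** The function $f$ is *mortal* if every trajectory $x_0,f(x_0),f(f(x_0)),\dots$ with $x_0\in\mathbb Q^2$ includes $0$. Equivalently, the loop "while $x\ne0$ do $x:=f(x)$" terminates from every rational starting point. A starting point whose trajectory avoids $0$ is called *immortal*.

On the line, with $a^+=\max(a,0)$ here and throughout, $f(x)=(x-1)^+$ is mortal: negative numbers go to $0$ at once, and a positive number loses $1$ per step until it is cut off at $0$. The function $f(x)=x/2$ is not mortal, although every trajectory converges to $0$. Mortality asks for arrival.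

**Definition ($\Pi^0_2$, completeness).** A set $A$ of finite objects is $\Pi^0_2$ if $A=\{e:\forall x\,\exists t\;P(e,x,t)\}$ with $P$ decidable and $x,t$ ranging over finite objects. It is $\Pi^0_2$-*hard* if every $\Pi^0_2$ set $B$ has a computable map $g$ with $e\in B\iff g(e)\in A$ (a many-one reduction), and $\Pi^0_2$-*complete* if it is both. The class $\Delta^0_1$ is the class of decidable sets.

The standard example, from Rogers, *Theory of Recursive Functions*, is totality: given a program for a partial computable function, does it halt on every input?

The question comes from "Mortality of Iterated Piecewise Affine Functions over the Integers: Decidability and Complexity". There is a known fact in the background: mortality of piecewise-affine functions with rational coefficients over $\mathbb Q^n$ or $\mathbb R^n$ is undecidable for $n\ge2$ (Blondel et al., 2001). Our question adds the word *continuous* and asks for the exact level of the arithmetical hierarchy.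

## Membership in $\Pi^0_2$

This is the easy half, and it works in $\mathbb Q^n$ for every $n$.

First, we can decide whether an input is legitimate. Feasibility of finitely many strict and weak linear inequalities with rational coefficients is decidable. Hence so is the question whether the regions are pairwise disjoint and cover everything, because the complement of their union is a finite union of polyhedra.

For continuity, we claim that $f$ is continuous iff the affine pieces agree on the intersections of the closures of nonempty regions, which is again checkable by linear programming. Suppose $f$ is continuous, and let $x$ be a rational point in the closure of a nonempty region $P_i$. The segment from a rational point of $P_i$ to $x$ lies in $P_i$ except possibly for the end $x$, so $x$ is a limit of rational points of $P_i$, and continuity gives $f(x)=A_ix+b_i$. Thus all pieces whose closed region contains $x$ agree at $x$. Rational points are dense in the rational polyhedron $\overline{P_i}\cap\overline{P_j}$, so the pieces agree on it. Conversely, if the pieces agree, then $f$ is glued from finitely many continuous functions on closed sets, so it is continuous.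

Finally, "$f^t(x)=0$" is decidable by exact rational arithmetic, and mortality is
$$\forall x\in\mathbb Q^n\ \exists t\quad f^t(x)=0 .$$
So mortality is $\Pi^0_2$. Everything that remains in Theorem 1 is hardness.

## The line: an explicit criterion

Before building complicated maps, we try dimension one. A continuous piecewise-affine $f:\mathbb Q\to\mathbb Q$ extends to $\mathbb R$ with the same rational data. Let $a$ and $b$ be its slopes immediately to the right and to the left of $0$.

Here is a small example. The map $f(x)=-2(x-1)^++2(-x-1)^+$ vanishes on $[-1,1]$ and has no fixed point except $0$. Yet $f(2)=-2$ and $f(-2)=2$, so it is not mortal. Any criterion must therefore look at $f^2$.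

**Proposition 3.** $f$ is mortal iff (1) $f(0)=0$; (2) $f^2(x)\ne x$ for all $x\ne0$; (3) $a\le0$, $b\le0$ and $ab=0$. These conditions are decidable.

*Rational versus real in (2).* On a closed piece with rational endpoints the equation $cx+d=x$ has no solution, one rational solution, or the whole piece as solutions. So the fixed-point sets of $f$ and $f^2$ are finite unions of points and closed intervals (possibly unbounded) with rational endpoints. Such a set contains a nonzero rational point iff it contains a nonzero real one. Hence (2) has the same meaning over $\mathbb Q$ and over $\mathbb R$, and all three conditions are decidable.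

**Necessity.** Let $f$ be mortal.

If $f(0)\ne0$, the trajectory of $f(0)$ returns to $0$, so $0$ lies on a cycle of length at least $2$. Let $m_0,M_0$ be the minimum and maximum of the cycle. Then $f(m_0)>m_0$ and $f(M_0)<M_0$, so $f$ has a fixed point between them, hence a rational fixed point. It is not $0$, so it is immortal, a contradiction. This gives (1).

If $x\neq 0$ is rational with $f^2(x)=x$, then $f(x)\ne0$, since otherwise $f^2(x)=f(0)=0\ne x$. So $x$ is immortal, a contradiction. This gives (2).

By (2), $f^2(x)-x$ has constant sign on $(0,\infty)$. If it were positive, the even iterates of $x>0$ would stay positive. Since $0$ is fixed, the orbit would never hit $0$. So $f^2(x)<x$ for $x>0$, and symmetrically $f^2(x)>x$ for $x<0$. Now suppose $a>0$. If $a\ge1$, then $f^2(x)=a^2x\ge x$ near $0^+$, a contradiction. If $a<1$, small $x>0$ have orbit $a^nx$, which is immortal. So $a\le0$, and likewise $b\le0$. If $a<0$ and $b<0$, then $f^2(x)=abx$ for small $x>0$, so $ab<1$. The orbit $x,ax,abx,a^2bx,\dots$ then stays in the small neighbourhood and never vanishes, a contradiction. So $ab=0$, which is (3).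

**Sufficiency.** Assume (1)–(3). The aim is to show that every orbit converges to $0$ and that $f^2=0$ near $0$.

*Near $0$.* If $a=0$, small positive points map to $0$, and small negative points map to small points $\ge0$, which then map to $0$. So $f^2=0$ near $0$. The case $b=0$ is symmetric. By (2), $f^2(x)-x$ has constant sign on each side of $0$, and near $0$ we have $f^2=0$. Therefore
$$f^2(x)<x\ (x>0),\qquad f^2(x)>x\ (x<0).$$
A fixed point of $f$ is one of $f^2$, so $f(x)-x$ also has constant sign on each side. Near $0^+$, $f(x)=ax\le0<x$. Hence $f(x)<x$ for $x>0$, and likewise $f(x)>x$ for $x<0$.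

*Orbits are bounded.* Let $x_0=\beta>0$ and $\alpha=\min f([0,\beta])\le0$. For $y\in[0,\beta]$ we have $\alpha\le f(y)\le y\le\beta$. For $y\in[\alpha,0]$ we have $f(y)\ge y\ge\alpha$. By the intermediate value theorem $y=f(u)$ with $u\in[0,\beta]$, so $f(y)=f^2(u)\le u\le\beta$. Thus $[\alpha,\beta]$ is invariant. The case $x_0<0$ is symmetric.

*Convergence.* Let $\omega$ be the set of limits of subsequences of the orbit. It is nonempty and compact. Moreover $f(\omega)=\omega$: the inclusion $\subseteq$ is continuity, and if $x_{n_k}\to y$, then a subsequence of $x_{n_k-1}$ converges to some $u\in\omega$ with $f(u)=y$. Let $M=\max\omega$ and $m=\min\omega$, and suppose $M>0$. Write $M=f(u)$ with $u\in\omega$. If $u>0$, then $f(u)<u\le M$; if $u=0$, then $f(u)=0$. Both are impossible, so $m\le u<0$. Write $m=f(v)$ with $v\in\omega$. If $v<0$, then $f(v)>v\ge m$, impossible; and $v\ne0$ because $f(0)=0\neq m$. So $0<v\le M$. Since $f(v)=m\le u<0=f(0)$, there is $v'\in(0,v]$ with $f(v')=u$. Then $f^2(v')=f(u)=M\ge v'$, contradicting $f^2(v')<v'$. So $M\le0$, and symmetrically $m\ge0$. Hence $\omega=\{0\}$, the bounded orbit converges to $0$, and it enters the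 neighbourhood where $f^2=0$. $\square$

This proves the decidability in Theorem 2(b). A one-dimensional map cannot host an undecidable problem of this kind. In the plane a second coordinate is available for storing information, and we shall use it exactly so.

## Counter machines that halt from all configurations

A *counter machine* has finitely many counters with values in $\{0,1,2,\dots\}$ and finitely many states. Each state $\sigma$ carries one of: "$c_j{+}{+}$, goto $\sigma'$"; "if $c_j>0$ then $c_j{-}{-}$, goto $\sigma'$, else goto $\sigma''$"; "goto $\sigma'$"; HALT. Inserting extra "goto" states, we may assume that no state is its own successor. This does not change whether the machine halts from all configurations.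

By Minsky (*Computation: Finite and Infinite Machines*, 1967), counter machines effectively simulate Turing machines. With the $\Pi^0_2$-completeness of totality, it follows that it is $\Pi^0_2$-hard to decide, given $M$ with counters $c_1,\dots,c_k$ and initial state $q_0$, whether $M$ halts from $(q_0;n,0,\dots,0)$ for every $n$. If it does, we say *$M$ is total*.

Mortality quantifies over all starting points, so we need a machine for which the relevant question is halting from *all* configurations. Using $M$ itself is not enough. Let $q_0$ be HALT and add states $\ell,\ell'$ with "$c_1{+}{+}$, goto $\ell'$" and "goto $\ell$". This machine is total, but it runs forever from $\ell$. The repair is a machine that distrusts its own configuration and restarts with ever longer time limits.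

**Lemma 4.** From $M$ one can compute a counter machine $M'$ that halts from all of its configurations iff $M$ is total.

*Proof.* $M'$ has counters $c_1,\dots,c_k,I,J,D,U,T$: $I$ keeps the input, $D$ the time limit, $T$ the remaining time, and $J,U$ help with copying.

RUN: for each non-halting state $q$ of $M$, do: if $T=0$ goto RESET; else $T{-}{-}$, perform $M$'s instruction at $q$, and go to the RUN-block of the next state of $M$. Halting states of $M$ are HALT states of $M'$.

RESET:

1. for each $j$: while $c_j>0$: $c_j{-}{-}$;
2. while $I>0$: $I{-}{-},\,J{+}{+}$;
3. while $J>0$: $J{-}{-},\,I{+}{+},\,c_1{+}{+}$;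
4. $D{+}{+}$;
5. while $D>0$: $D{-}{-},\,U{+}{+}$;
6. while $U>0$: $U{-}{-},\,D{+}{+},\,T{+}{+}$;
7. goto $q_0$ in RUN.

Every loop terminates from every configuration, because its controlling counter only decreases inside it. RUN decrements $T$ at each simulated step. So from any configuration, $M'$ either halts or reaches the start of RESET infinitely often. After one full pass through RESET we have $J=U=0$. RUN does not touch $J,U$ and returns to RESET only with $T=0$. Hence from the second visit on, $J=U=T=0$ at the start of RESET. From then on each pass sets all $c_j$ to $0$, then copies $I=n$ into $c_1$ (leaving $I=n$), increases $D$ by $1$, sets $T=D$, and runs $M$ from $(q_0;n,0,\dots,0)$ for up to $D$ steps.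

If $M$ is total, it halts on this $n$ after some number $t$ of steps, and $M'$ halts once $D\ge t$. If $M$ does not halt on $n$, then $M'$, started at RESET with $I=n$ and all other counters $0$, never halts. $\square$

From now on $M'$ has been adjusted so that no state is its own successor.

## From counters to an increasing multiplicative function

The next step packs a configuration into one integer, so that one machine step becomes multiplication by a rational number depending only on a residue. The function must be *increasing*, and that is the purpose of the extra prime $\varrho$ below.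

**Lemma 5.** From $M'$ one can compute $p\ge1$, a set $H$ of residues mod $p$ ("halting"), and for each residue $c\notin H$ a rational $R_c\ge\max(3,p)$ with $R_c\gcd(p,c)\in\mathbb Z$ (where $\gcd(p,0)=p$), such that the partial map $\psi(m)=R_{m\bmod p}\,m$ (halt if $m\bmod p\in H$) has an infinite orbit from some integer $m\ge p+1$ iff $M'$ has an infinite run.

*Proof.* Choose distinct primes: $p_j$ for each counter, $P_\sigma$ for each state, and one more prime $\varrho$. Let $p$ be the product of all the $p_j$ and $P_\sigma$ (not $\varrho$), and choose $K$ with $\varrho^K\ge3p^2$. The residue of $m$ mod $p$ determines which $p_j,P_\sigma$ divide $m$. Call the residue halting iff the number of state primes dividing $m$ is not $1$, or the unique such state is a HALT state. Otherwise let $\sigma$ be the unique state and put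

* $R=\varrho^Kp_jP_{\sigma'}/P_\sigma$ for an increment of $c_j$;
* for a test/decrement of $c_j$: $R=\varrho^KP_{\sigma'}/(P_\sigma p_j)$ if $p_j\mid m$, and $R=\varrho^KP_{\sigma''}/P_\sigma$ otherwise;
* $R=\varrho^KP_{\sigma'}/P_\sigma$ for goto.

Then $R\ge\varrho^K/p\ge3p\ge\max(3,p)$. The denominator of $R$ divides $\gcd(p,m)$, since only primes dividing $m$ are divided out, each once. In particular $\psi(m)$ is an integer, and $\psi(m)\ge3m$ for $m\geq 1$.

Consider an infinite orbit from a positive integer. At each $m$ on it, exactly one state prime $P_\sigma$ divides $m$. If $P_\sigma^2\mid m$, then $\psi(m)$ is divisible by $P_\sigma$ and by the new state prime. The new one is different because no state is its own successor. So $\psi(m)$ is in a halting class, which is impossible. Hence the exponent of $P_\sigma$ is $1$, and the data (state, exponents of the $p_j$) evolve exactly as $M'$ does, which gives an infinite run. Conversely, a run of $M'$ from $(\sigma;c)$ is followed by the orbit of $P_\sigma\prod p_j^{c_j}$. If the run is infinite, $\psi(m)\ge3m$ makes the orbit eventually $\ge p+1$. $\square$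

*Example.* One counter $c$; state $a$: "if $c>0$ then $c{-}{-}$, goto $b$, else goto $h$"; state $b$: "goto $a$"; $h$: HALT. Take $p_c=2$, $P_a=3$, $P_b=5$, $P_h=7$, so $p=210$, and $\varrho=11$, $K=5$ (indeed $11^5=161051\ge3\cdot210^2=132300$). Writing $g=11^5$, the configuration $(a;2)$ is $12=3\cdot2^2$ and its orbit is
$$12\mapsto 10\,g\mapsto 6\,g^2\mapsto 5\,g^3\mapsto 3\,g^4\mapsto 7\,g^5,\quad\text{halt.}$$

**Reparametrisation.** For later use we shift the variable. Put $m=N+p$ with $N\ge1$, and write uniquely
$$N=pq-i,\qquad q\ge1,\quad 0\le i\le p-1,$$
so $m\equiv-i\pmod p$. From here on "$i\in H$" means that the residue of $-i$ is halting. Otherwise let $R$ be the multiplier of that residue and define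
$$\varphi(N)=R(N+p)-p=\alpha_iq+\delta_i,\qquad \alpha_i=pR,\quad\delta_i=R(p-i)-p. \tag{1}$$
The denominator of $R$ divides $\gcd(p,i)$, so $\alpha_i,\delta_i$ are integers. Moreover $\delta_i\ge R-p\ge0$, $\alpha_i\ge3p\ge p+2$, and $\varphi(N)\geq 3(N+p)-p>N$. Put
$$B_i=\alpha_i-p-1\ge1.$$
The shift is what makes $\delta_i\ge0$: without it, $m=pq-i$ would give $Rm=pRq-Ri$, with a constant term $\le0$. We shall need the sign. Lemmas 4 and 5 now say:
$$M\text{ is total}\iff\varphi\text{ has no infinite orbit on }\{1,2,3,\dots\}. \tag{2}$$

It remains to make a continuous planar map compute $\varphi$.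

## Reading and multiplying with a saddle

Store $N$ as a small number $s=2^{-N}t$ with $t\in(1,2)$, placed at the point $(s,s)$. Apply the linear saddle $(r,v)\mapsto(\lambda r,\mu v)$, where $\lambda=2^A$ and $\mu=2^{-B}$, as long as $r\le1$. The number of steps is the least $q$ with $2^{Aq-N}t>1$, that is, $q=\lceil N/A\rceil$. At that moment
$$r_e=2^{Aq-N}t,\qquad v_e=2^{-Bq-N}t .$$
The size of $r_e$, up to a factor $2$, reveals $i=Aq-N$, while the small coordinate $v_e$ still remembers $N$. So we cut disjoint *windows* out of the range of $r_e$, one around each $\frac32\cdot2^i$. If $r_e$ is in the $i$-th window, we put the point back to $(s',s')$ with $s'=2^{-\gamma_i}v_e$.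

**One pass is not enough.** With $A=p$ and $N=pq-i$, one pass produces $s'=2^{-N'}t$ with
$$N'=\gamma_i+Bq+N=(p+B)q+\gamma_i-i .$$
The coefficient of $q$ is the same for every residue $i$, whereas (1) asks for $\alpha_i$, which depends on $i$. The reason is visible: $B$ acts during the loop, and $i$ becomes known only when the loop ends.

**Two passes.** Use the first pass only to read $i$. Take $B=1$ and $\gamma_i=i$, so that $N'=(p+1)q$, and send the point to a separate copy of the device reserved for $i$. There take $A=p+1$. Now $(p+1)q$ is exactly divisible by $A$, so the second pass lasts exactly $q$ steps again, and its $B$ may depend on $i$. With $B=B_i$ and $\gamma=\delta_i$, the result is $(p+1+B_i)q+\delta_i=\alpha_iq+\delta_i=\varphi(N)$. Note that $\gamma=\delta_i\ge0$ means that windows never enlarge $v_e$; here the shift by $p$ pays off.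

*By hand, with $p=2$.* Start with $N=3=2\cdot2-1$, so $q=2$, $i=1$, $s=2^{-3}\cdot\frac32=\frac3{16}$. In the first device ($\lambda=4,\mu=\frac12$):
$$(\tfrac3{16},\tfrac3{16})\mapsto(\tfrac34,\tfrac3{32})\mapsto(3,\tfrac3{64}),\qquad 3=2^1\cdot\tfrac32 .$$
Then $s'=2^{-1}\cdot\frac3{64}=\frac3{128}=2^{-6}\cdot\frac32$, and $6=(p+1)q$. In the second device ($\lambda=8$) the first coordinate goes $\frac3{128}\mapsto\frac3{16}\mapsto\frac32$, again two steps.

**What continuity costs.** Two things must be interpolated.

First, after $r$ passes $1$ the factor $\lambda r$ must return to $0$ continuously. If one just scaled the image down along its ray, the images would sweep through all small positive values and feed garbage back into the device. We shall steer the image below the axis $y=0$ into a region where everything dies, and only then shrink it.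

Second, a window must open and close continuously. The value handed over will be $2^{-\gamma}\min(v,\,r-l,\,\rho-r)$ for a window $(l,\rho)$. When the minimum is $r_e-l$ instead of $v_e$, the stored number is erased and replaced by an arbitrary small number. This cannot be steered away, and mortality quantifies over the starting points that meet it. We return to this after the construction.

## The map $f$

**Wedges.** We need $p+1$ disjoint copies of the device in one plane. For $j=0,1,\dots,p$ let
$$T_j=\begin{pmatrix}3&-1\\6j+1&-2j\end{pmatrix},\qquad\det T_j=1 .$$
Then $T_j(0,-1)=(1,2j)$ and $T_j(1,2)=(1,2j+1)$. Since $(x,y)=x(1,2)+(2x-y)(0,-1)$,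
$$\mathcal R_j=T_j\{x\ge0,\ y\le2x\}=\operatorname{cone}\{(1,2j),(1,2j+1)\}.$$
These are the points of the right half-plane with slope in $[2j,2j+1]$, together with $0$, so different wedges meet only in $0$. Let $w_j=T_j(1,1)$.

**Parameters.** Wedge $j$ has $\lambda_j=2^{A_j}$, $\mu_j=2^{-B_j}$ with integers $A_j,B_j\ge1$, and finitely many *windows* $(l,\rho,\gamma,\tau)$. Here $l<\rho$, $l,\rho\in\frac14\mathbb Z$, $[l,\rho]\subset[\frac54,\lambda_j]$, $\gamma\ge0$ is an integer, and $\tau$ is a target wedge. The intervals $(l,\rho)$ of one wedge are disjoint.

* Wedge $0$: $A_0=p$, $B_0=1$; for each $i\notin H$ the window $(\frac542^i,\ \frac742^i,\ \gamma=i,\ \tau=i+1)$. These lie below $\frac742^{p-1}<2^p$ and are disjoint since $\frac74<2\cdot\frac54$.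
* Wedge $i+1$ for $i\notin H$: $A=p+1$, $B=B_i$, and one window $(\frac54,\ \frac74,\ \gamma=\delta_i,\ \tau=0)$.
* For $i\in H$ wedge $i+1$ is absent: $f_{i+1}:=0$.

**Formula.** Fix a present wedge $j$ and write $\lambda=\lambda_j$, $\mu=\mu_j$. For $z\in\mathbb Q^2$ let $(x,y)=T_j^{-1}z$ and
$$r=\max\bigl(0,\min(x,2x-|y|)\bigr),\quad v=\min(y^+,r,1),\quad\bar v=\min((-y)^+,r,1),$$
$$p_1(r)=\lambda\min\bigl(r,1,(19-16r)^+\bigr),\qquad p_2(r)=-4\lambda\min\bigl(16(r-1)^+,1,(19-16r)^+\bigr),$$
$$f_j(z)=T_j\begin{pmatrix}p_1(r)\\p_2(r)+\mu\min\bigl(v,(18-16r)^+\bigr)-2\lambda\bar v\end{pmatrix}+\sum_{(l,\rho,\gamma,\tau)}2^{-\gamma}\min\bigl(v,(r-l)^+,(\rho-r)^+\bigr)\,w_\tau. \tag{3}$$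
Let $f=\sum_jf_j$.

Each ingredient has a job. The number $r$ equals $x$ for $|y|\le x$ and is cut down to $0$ at the edge $|y|=2x$, so that $f_j$ vanishes on the boundary of its wedge. The pair $(r,v)$ is the saddle's state. The term with $\bar v$ pushes points below the axis further down. The pair $(p_1,p_2)$ is best read as a path in $r$:

* $0\le r\le1$: $p_1=\lambda r$, $p_2=0$;
* $1\le r\le\frac98$: $p_1=\lambda$, while $p_2$ descends from $0$ to $-4\lambda$ (reached at $r=\frac{17}{16}$);
* $\frac98\le r\le\frac{19}{16}$: $(p_1,p_2)=\theta(\lambda,-4\lambda)$ with $\theta=19-16r\in[0,1]$;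
* $r\ge\frac{19}{16}$: $p_1=p_2=0$.

So the path goes right along the axis, straight down, then back to $0$ along a steep ray below the axis. All windows lie in $r\ge\frac54>\frac{19}{16}$.

**First properties.** $f$ is built from affine functions with dyadic coefficients ($T_j^{-1}$ is an integer matrix) by $+$, scalar multiplication, $\min$ and $\max$. So it is continuous and piecewise affine with coefficients in $\mathbb Z[\frac12]$. Its regions and pieces are computable from the data: refine step by step a partition by finitely many lines, adding the lines where the two arguments of a $\min$ or $\max$ agree. It is bounded, since $p_1,p_2,v,\bar v$ are bounded. If $r=0$, then $v=\bar v=0$ and $f_j(z)=0$. Hence $f_j(z)\ne0$ only if $x>0$ and $|y|<2x$, in particular only if $z\in\mathcal R_j\setminus\{0\}$. So $f(0)=0$, $f=0$ outside $\bigcup_j\mathcal R_j$, and on $\mathcal R_j$ we have $f=f_j$.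

## Orbits of $f$

In this section and the next, points are real; when a statement needs rational points it says so. We write $\lambda,\mu$ for the parameters of the wedge in question; note $\lambda\ge2$ and $\mu\le\frac12$.

**Step 1. Everything below the axis dies.**

**Lemma 6.** If $z=T_j(x,-a)$ with $x,a\ge0$, then the orbit of $z$ reaches $0$.

*Proof.* The point lies in $\mathcal R_j$. If wedge $j$ is absent, $f(z)=0$. Otherwise $y^+=0$, so $v=0$, and the $\mu$-term and the windows vanish. Call the point *dead* if $x=0$ or $a\ge2x$; then $r=0$ and $f(z)=0$. If it is not dead, $f(z)=T_j(X,-a')$ with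
$$X=p_1(r)\ge0,\qquad a'=-p_2(r)+2\lambda\bar v\ge0,$$
again of the stated form.

*Case $x\le a<2x$.* Then $r=2x-a\le a$, so $\bar v=\min(r,1)$. Hence $X\le\lambda\min(r,1)$ and $a'\ge2\lambda\min(r,1)\ge2X$. The image is dead.

*Case $a<x$.* Then $r=x$.

* If $x\ge\frac{19}{16}$: $X=0$, and the image is dead.
* If $\frac98\le x\le\frac{19}{16}$: $X=\lambda\theta$ and $a'\ge4\lambda\theta\ge2X$, and the image is dead.
* If $1<x\le\frac98$: $X=\lambda$. If $a'\ge X$, the image is dead or in the previous case. If $a'<X=\lambda$, then at the next step $r=\lambda\ge2>\frac{19}{16}$, so the next point is $T_j(0,\cdot)$, dead.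
* If $0<x\le1$: $X=\lambda x\ge2x$. If $a'\ge X$ we are done as before. Otherwise we are again in the case $a<x$ with first coordinate at least doubled, so this can happen only finitely often in a row.

In all cases $0$ is reached. $\square$

**Step 2. The four things that can happen above the axis.** Let $z\ne0$ be a point not covered by Lemma 6 and with $f(z)\ne0$. Then $z=T_j(x,y)$ in a present wedge with $x>0$, $0<y<2x$. Put $d(z)=(r,v)$. Here $r>0$, $0<v\le\min(r,1)$ and $\bar v=0$.

* **(i)** $r\le1$. Then $18-16r\ge2>v$ and the windows vanish, so $f(z)=T_j(\lambda r,\mu v)$. Since $0<\mu v\le\frac12$ and $\mu v\le v\le r\le\lambda r$, we get $d(f(z))=(\lambda r,\mu v)$. This is the saddle.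
* **(ii)** $1<r\le\frac98$. Then $f(z)=T_j(\lambda,Y)$ with $Y\le\mu\le\frac12$. If $Y\le0$, Lemma 6 applies. If $Y>0$, then $d(f(z))=(\lambda,Y)$. At $r=\lambda\ge2$ the terms $p_1,p_2,(18-16\lambda)^+$ all vanish, and the windows vanish because $\rho\le\lambda$. So $f^2(z)=0$.
* **(iii)** $\frac98\le r\le\frac{19}{16}$. Then $(18-16r)^+=0$, so $f(z)=T_j\,\theta(\lambda,-4\lambda)$, and Lemma 6 applies.
* **(iv)** $r\ge\frac{19}{16}$. Then $f(z)=0$ unless $r\in(l,\rho)$ for a (unique) window. In that case
$$f(z)=s\,w_\tau=T_\tau(s,s),\qquad s=2^{-\gamma}\min(v,r-l,\rho-r),\quad0<s\le v\le1 .$$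
Call this an **entry** $(\tau,s)$, and note that $d(T_\tau(s,s))=(s,s)$.

**Step 3. One pass through a wedge.**

**Lemma 7.** An orbit that does not reach $0$ has infinitely many entries. If $(j,s)$ is an entry (or a start $T_j(s,s)$ with $0<s\le1$, wedge $j$ present), let $q\ge1$ be least with $\lambda_j^qs>1$. Then $f^q(T_j(s,s))$ has $d$-coordinates
$$r_e=\lambda_j^qs\in(1,\lambda_j],\qquad v_e=\mu_j^qs. \tag{4}$$
If $r_e$ lies in a window $(l,\rho,\gamma,\tau)$, the next entry is $(\tau,s')$ with
$$s'=2^{-\gamma}\min(v_e,\,r_e-l,\,\rho-r_e). \tag{5}$$
Otherwise the orbit reaches $0$ without a further entry.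

*Proof.* On an orbit that does not reach $0$, every point falls under Step 2, and cases (ii) and (iii) lead to $0$. So every point is in case (i) or is an exit through a window in case (iv). In case (i) $r$ is multiplied by $\lambda\ge2$, so this case occurs only finitely often in a row. Hence there are infinitely many entries.

For the second part, start from $d=(s,s)$ with $s\le1$. Case (i) applies as long as $r\le1$, so after $k\le q$ steps $d=(\lambda^ks,\mu^ks)$. By minimality of $q$ (and $s\le1$ if $q=1$), $\lambda^{q-1}s\le1$, so $r_e\le\lambda$. If $r_e$ is in a window, then $r_e>\frac54$ and (iv) gives (5). If not, then (ii), (iii) or (iv) takes the orbit to $0$. No entry occurs on the way: the last point in the case $Y>0$ of (ii) maps to $0$, and on orbits covered by Lemma 6 always $v=0$. $\square$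

Call a step from one entry to the next **exact** if $s'=2^{-\gamma}v_e$ in (5). Exact steps are the intended computation.

## Real points that never make up their mind

The natural plan is now: show that an orbit with inexact steps reaches $0$, so that only the intended computation can survive. Over the real numbers this plan fails, and it fails for every map of our family that has a non-halting residue.

**Proposition 8.** Suppose some $i\notin H$. Then uncountably many real points have an $f$-orbit that never reaches $0$.

*Proof.* For $j\in\{0,i+1\}$ let $(l,\rho,\gamma,\tau)$ be the window of wedge $j$ leading to the other wedge of this pair. For $q\ge1$ let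
$$J^j_q=\bigl[\lambda_j^{-q}l,\ \lambda_j^{-q}\tfrac{l+\rho}2\bigr].$$
Since $l>1$ and $\frac{l+\rho}2<\lambda_j$, we have $J^j_q\subset(0,1]$. For $s\in J^j_q$ we have $\lambda_j^qs\ge l>1$ and $\lambda_j^{q-1}s<1$. So by Lemma 7 an entry $(j,s)$ makes $q$ saddle steps. It exits in the left half of the window, where $\rho-r_e\ge r_e-l$. The next entry value is therefore
$$h^j_q(s)=2^{-\gamma}\min(\mu_j^qs,\ \lambda_j^qs-l),$$
where the value $0$ at the left endpoint means that the orbit dies. The function $h^j_q$ is continuous, vanishes at the left endpoint and is positive at the right one. So $h^j_q(J^j_q)\supseteq[0,\epsilon]$ for some $\epsilon=\epsilon(j,q)>0$. The intervals $J^\tau_{q'}$ shrink to $0$ as $q'\to\infty$, so $h^j_q(J^j_q)\supseteq J^\tau_{q'}$ for all large $q'$.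

Hence there are uncountably many sequences $(q_n)$ such that, with $j_0=0$ and alternating wedges $j_n$, $J_n=J^{j_n}_{q_n}$ and $h_n=h^{j_n}_{q_n}$, we have $J_{n+1}\subseteq h_n(J_n)$ for all $n$: at each stage there are infinitely many choices. Fix one. The sets
$$K_n=\{s_0\in J_0:\ s_{k+1}=h_k(s_k)\in J_{k+1}\text{ for }0\le k<n\}$$
are compact and decreasing. They are nonempty, because any point of $J_n$ can be pulled back through $h_{n-1},\dots,h_0$. So there is $s_0\in\bigcap_nK_n$. All $s_n>0$, so these are true entries, and the orbit of $T_0(s_0,s_0)$ visits nonzero points infinitely often. As $f(0)=0$, it never reaches $0$. Different sequences give different $s_0$, since the step counts $q_n$ are determined by $s_0$. $\square$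

Nothing here depends on $\varphi$ having an infinite orbit. Such a real orbit replaces its stored number again and again by whatever small $r_e-l$ the real number $s_0$ was tuned to deliver. A rational number cannot be tuned indefinitely.

## Rational orbits are eventually exact

The quantity to watch is the power of $2$ in the denominator of $s_n$. A small value of $r_e-l$ requires a large denominator. The saddle multiplies $r$ by powers of $2$, so it cancels denominators, and $q$ is just large enough to cancel as much as the size of $s_n$ indicates. The lemma says that size and denominator stay in step.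

**Lemma 9.** If a rational orbit has infinitely many entries $(j_n,s_n)$, $n=0,1,2,\dots$, then all but finitely many steps are exact, and $s_n\to0$.

*Proof.* All $s_n$ are rational. Choose an odd $m\ge1$ and $C\ge2$ with $ms_0\in2^{-C}\mathbb Z$. Let $q_n,\gamma_n$ belong to the $n$-th step, and put $E_0=0$ and
$$E_{n+1}=E_n+B_{j_n}q_n+\gamma_n\ \ge\ E_n+1 .$$

**Claim.** For all $n$,
$$s_n\le2^{-E_n},\qquad ms_n\in2^{-(C+E_n)}\mathbb Z. \tag{6}$$

For $n=0$ this holds since $s_0\le1$. Assume it for $n$, and write $A=A_{j_n}$, $B=B_{j_n}$, $q=q_n$, $\gamma=\gamma_n$. From $2^{Aq}s_n>1$ and $s_n\le2^{-E_n}$ we get $Aq>E_n$. Therefore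
$$mr_e=2^{Aq}\,ms_n\in2^{Aq-E_n-C}\mathbb Z\subseteq2^{-C}\mathbb Z .$$
Since $l,\rho\in\frac14\mathbb Z$ and $C\ge2$, also $m(r_e-l)$ and $m(\rho-r_e)$ lie in $2^{-C}\mathbb Z$. Further, $mv_e=2^{-Bq}ms_n\in2^{-(C+E_n+Bq)}\mathbb Z$ and $v_e\le2^{-E_n-Bq}$. Now use (5). In every case $s_{n+1}\le2^{-\gamma}v_e\le2^{-E_{n+1}}$. Whichever term is the minimum, $ms_{n+1}\in2^{-\gamma}2^{-(C+E_n+Bq)}\mathbb Z=2^{-(C+E_{n+1})}\mathbb Z$. This proves the claim.

Since $E_n\ge n$, (6) gives $s_n\to0$. Moreover, at every step $r_e-l$ and $\rho-r_e$ are *positive* multiples of $\frac1{m2^C}$, with $m$ and $C$ fixed, while $v_e\le2^{-E_n-1}\to0$. So for all large $n$ the minimum in (5) is $v_e$. $\square$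

The proof uses $\gamma\ge0$ and $B\ge1$ (so $E_n$ increases), the fact that all multipliers are powers of $2$ (so the odd number $m$ never changes), and the quarter-integer window ends.

## Exact steps compute $\varphi$

**Lemma 10.** Let $(0,s)$ be an entry or start with $s=2^{-N}t$, $t\in[1,2)$, $N\ge1$. Suppose the next two steps exist and are exact. Then, with $N=pq-i$ ($q\ge1$, $0\le i\le p-1$), we have $i\notin H$, and after these two steps the entry is $(0,2^{-\varphi(N)}t)$.

*Proof.* *First step: read $i$.* Let $q_*$ be the number of saddle steps in wedge $0$, where $\lambda=2^p$ and $\mu=\frac12$. The exit lies in a window, so $r_e=2^{pq_*-N}t\in(\frac542^i,\frac742^i)$ for some $i\notin H$. Since $t\in[1,2)$, comparing powers of $2$ gives $pq_*-N=i$, and then $t\in(\frac54,\frac74)$. So $N=pq_*-i$ with $0\le i\le p-1$, and by uniqueness $q_*=q$ and $i$ is the $i$ of the statement. Exactness gives, in wedge $i+1$,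
$$s'=2^{-i}2^{-q}s=2^{-(i+q+pq-i)}t=2^{-(p+1)q}t .$$

*Second step: multiply.* In wedge $i+1$ we have $\lambda=2^{p+1}$, so $\lambda^qs'=t>1$ and $\lambda^{q-1}s'=2^{-(p+1)}t<1$. The number of saddle steps is again $q$, and $r_e=t\in(\frac54,\frac74)$. Exactness gives
$$s''=2^{-\delta_i}2^{-B_iq}s'=2^{-((B_i+p+1)q+\delta_i)}t=2^{-(\alpha_iq+\delta_i)}t=2^{-\varphi(N)}t. \qquad\square$$

**Proposition 11.** $f$ is mortal on $\mathbb Q^2$ iff $\varphi$ has no infinite orbit on $\{1,2,\dots\}$.

*Proof.* **An immortal rational point gives an infinite orbit of $\varphi$.** Suppose a rational orbit never reaches $0$. By Lemma 7 it has infinitely many entries. By Lemma 9 all steps are exact from some point on, and $s_n\to0$. Windows of wedge $0$ lead to wedges $i+1$, whose windows lead to wedge $0$, so the entries alternate. Take a late entry $(0,s)$ with $s<1$ and all later steps exact. Then $s=2^{-N}t$ with $t\in[1,2)$ and $N\ge1$. By Lemma 10, $\varphi(N)$ is defined, and two steps later the entry is $(0,2^{-\varphi(N)}t)$. Repeating, $N,\varphi(N),\varphi^2(N),\dots$ all exist.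

**An infinite orbit of $\varphi$ gives an immortal dyadic point.** Let $\varphi$ have an infinite orbit from $N$. Since $\varphi(N)>N$, we may assume $N\ge2$. Start at
$$z=T_0(s,s),\qquad s=2^{-N}\cdot\tfrac32\le\tfrac38 .$$
Write $N=pq-i$; then $i\notin H$. In wedge $0$, $\lambda^qs=\frac322^i>1$ and $\lambda^{q-1}s=\frac322^{i-p}\le\frac34$. So the exit is after $q$ steps with $r_e=\frac322^i$, at distance $\frac142^i\ge\frac14$ from both ends of the window $(\frac542^i,\frac742^i)$. Also $v_e=2^{-q}s\le\frac s2\le\frac3{16}<\frac14$. So this step is exact, and $s'=2^{-i}v_e=2^{-(p+1)q}\cdot\frac32<\frac14$. In wedge $i+1$ the exit is after $q$ steps with $r_e=\frac32$, at distance $\frac14$ from both ends of $(\frac54,\frac74)$. Also $v_e<s'<\frac14$, so this step is exact too. By Lemma 10 the next entry in wedge $0$ is $2^{-\varphi(N)}\cdot\frac32$, with $\varphi(N)>N\ge2$, and the argument repeats forever. The orbit visits nonzero points infinitely often and $f(0)=0$, so it never hits $0$. $\square$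

**Proof of Theorem 1.** Membership was shown above. For hardness, the maps $M\mapsto M'\mapsto\varphi\mapsto f$ are computable, and by (2) and Proposition 11, $M$ is total iff $f$ is mortal. Totality is $\Pi^0_2$-hard, hence so is mortality. $\blacksquare$

## Other dimensions, squares, subrings, and the reals

**Proof of Theorem 2(a).** The constructed $f$ is bounded, $f(0)=0$, and its coefficients are dyadic. So hardness holds for this restricted class.

*Higher dimension.* For $n\ge3$ use $\hat f(x_1,\dots,x_n)=(f(x_1,x_2),0,\dots,0)$. The orbit of $(x_1,\dots,x_n)$ is, after the first step, $(f^k(x_1,x_2),0,\dots,0)$. Since $f(0)=0$, an orbit of $f$ that reaches $0$ is at $0$ at all later times, in particular at some time $k\ge1$. So $\hat f$ is mortal iff $f$ is. Membership was shown for all $n$.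

*Square.* Take a rational $L\ge2$ bounding the absolute values of the coordinates of $f$. Then $f$ maps the square $[-L,L]^2\cap\mathbb Q^2$ into itself and sends every point of $\mathbb Q^2$ into it. If $z$ never reaches $0$, neither does $f(z)$, which lies in the square. So mortality on the square and on $\mathbb Q^2$ are equivalent. (To work in a prescribed square of half-side $L_0$, conjugate: with the rational number $c=L_0/L$, the map $z\mapsto c\,f(z/c)$ preserves that square and is mortal iff $f$ is.) Membership in $\Pi^0_2$ is by the same formula as before.

*Subrings.* Let $\mathbb Z[\frac12]\subseteq S\subseteq\mathbb Q$ be a ring. As the coefficients of $f$ are dyadic, $f(S^2)\subseteq S^2$. If $f$ is mortal on $\mathbb Q^2$, it is mortal on $S^2$. If not, then $\varphi$ has an infinite orbit, and the immortal point in Proposition 11 is dyadic, hence in $S^2$. So hardness holds over $S^2$. Membership in $\Pi^0_2$ holds whenever $S$ is computably enumerable, since then the quantifier over $S^2$ can be replaced by one over an enumeration. $\blacksquare$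

**Proof of Theorem 2(b).** Proposition 3 gives decidability for $n=1$; part (a) and Theorem 1 give $\Pi^0_2$-completeness for $n\ge2$. $\blacksquare$

**Proof of Theorem 2(c).** Take any total $M$ and form $M'$ as in Lemma 4 and then $\varphi$ and $f$. By (2) and Proposition 11, $f$ is mortal on $\mathbb Q^2$. The machine $M'$ has a non-HALT state $\sigma$, for instance in RESET, and the residue of $P_\sigma$ mod $p$ is then non-halting: the only state prime dividing $P_\sigma$ is $P_\sigma$ itself. So some $i\notin H$, and Proposition 8 gives uncountably many real points whose orbit under the extension of $f$ never reaches $0$. $\blacksquare$
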